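# Non-selfcentric radially-maximal graphs on the minimum number of vertices

## 1. Radius, radial maximality, and a conjecture on $3r-1$ vertices

All graphs are finite, simple and connected. We write $d_G$ for the distance in $G$. The eccentricity $\mathrm{ecc}_G(v)$ is the largest distance from $v$ to a vertex of $G$, the radius $\mathrm{rad}(G)$ is the smallest eccentricity, and the diameter $\mathrm{diam}(G)$ is the largest. Always $\mathrm{rad}\le\mathrm{diam}\le2\,\mathrm{rad}$. The path on four vertices has eccentricities $3,2,2,3$, so its radius is 2 and its diameter is 3.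

**Definition (selfcentric).** A graph is *selfcentric* if its radius equals its diameter, and *non-selfcentric* otherwise. The cycle $C_m$ is selfcentric, every eccentricity being $\lfloor m/2\rfloor$. The path on four vertices is non-selfcentric.

**Definition (radially-maximal).** Adding an edge never increases a distance, so it never increases the radius. A graph $G$ is *radially-maximal* if $\mathrm{rad}(G+e)<\mathrm{rad}(G)$ for every edge $e$ of the complement. Example: $C_6$ with vertices $0,\dots,5$ has radius 3. After adding $02$, the vertex $2$ has distances $1,1,1,2,2$ to $0,1,3,4,5$. After adding $03$, the vertex $0$ has distances $1,2,1,2,1$ to $1,\dots,5$. Up to symmetry these are all the non-edges, so $C_6$ is radially-maximal. The path on four vertices is not: joining its ends gives $C_4$, still of radius 2.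

**Definition (minimum number of vertices).** A non-selfcentric radially-maximal graph of radius $r$ is *on the minimum number of vertices* if no non-selfcentric radially-maximal graph of the same radius has fewer vertices. Section 2 exhibits an example on 8 vertices for $r=3$.

**Definition (killer).** Fix $r$. If $d_G(v,x)\ge r$, we say that $x$ *kills* $v$ in $G$. If $\mathrm{rad}(G)=r$, every vertex is killed. In $C_6$ with $r=3$ each vertex is killed exactly by its antipode. If $H$ is a connected spanning subgraph of $G$, then $d_G\le d_H$; hence $\mathrm{rad}(H)\ge\mathrm{rad}(G)$, and a killer in $G$ is a killer in $H$. We use this all the time.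

**Definition (isometric cycle).** A cycle $C$ of $G$ is *isometric* if $d_C=d_G$ on $C$. In the ladder with three rungs, each 4-cycle is isometric; the boundary 6-cycle is not, because the ends of the middle rung have distance 3 on it and distance 1 in the ladder.

**Definition (unicyclic).** A graph is *unicyclic* if it is connected and has exactly one cycle $C$. Deleting the edges of $C$ leaves a forest with one tree for each vertex $a$ of $C$. We call $a$ the *root* of the vertices of its tree; the *height*, or *depth*, of a vertex is its distance from its root. Example: a 5-cycle with three paths glued by one end at three different vertices of the cycle.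

Now the question can be posed. How small can a non-selfcentric radially-maximal graph of radius $r$ be, and what do the smallest ones look like? The following was proposed in "Unicyclic radially-maximal graphs on the minimum number of vertices" (https://237716.surd9.group/pdf/45/ajc_v45_p097.pdf).

**Conjecture A.** Let $G$ be a non-selfcentric radially-maximal graph with radius $r\ge3$ on the minimum number of vertices. Then

* (a) $G$ has exactly $3r-1$ vertices;
* (b) $G$ is planar;
* (c) the maximum degree of $G$ is 3 and the minimum degree of $G$ is 1.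

The case $r=3$ is known, and we take it as given. The cases $r=4,5$ have been verified by computer; we do not use this. We prove the following.

**Theorem 1.** Let $r\ge4$. Every non-selfcentric radially-maximal graph of radius $r$ has at least $3r-1$ vertices, and this is attained. Every such graph with exactly $3r-1$ vertices is planar with maximum degree 3 and minimum degree 1.

**Theorem 2.** Let $r\ge4$ and let $G$ be non-selfcentric radially-maximal of radius $r$ with $3r-1$ vertices. Then $G$ has a spanning subgraph $H$ consisting of a cycle of length $m\le2r-1$ and $k\ge3$ disjoint paths ("legs"), each of length between $1$ and $r-2$, attached at distinct vertices of the cycle, with $\mathrm{diam}\,H\le2r-2$ and $(k-3)(2r-1-m)\le1$. All edges of $G$ outside $H$ belong to the list in Section 9.6.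

With the known case $r=3$: **Conjecture A is true for all $r\ge3$.**

## 2. Radius 1 and 2, and the graphs $L_r$

A graph of radius 1 cannot drop to radius 0 by adding an edge, so the radially-maximal graphs of radius 1 are the complete graphs, which are selfcentric. For radius 2 the next lemma gives diameter 2, so again nothing non-selfcentric exists.

**Lemma 1.** A radially-maximal graph $G$ of radius $r\ge2$ has $\mathrm{diam}\,G\le2r-2$.

*Proof.* Let $d(x,y)=\mathrm{diam}\,G=d\le2r$ and let $N_i$ be the set of vertices at distance $i$ from $x$.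

If $d=2r$, join $x$ to a vertex $u\in N_2$. Since $d_G(u,y)\ge 2r-2$, the distance from $x$ to $y$ is still at least $2r-1$. So the new diameter is at least $2r-1$ and the new radius at least $r$: a contradiction.

If $d=2r-1$, add the edge $xy$. Map each vertex of $N_i$ to $i\in\mathbb Z_{2r}$. Old edges change the level by at most 1, and $xy$ joins levels $0$ and $2r-1\equiv-1$. So the map is 1-Lipschitz for the cyclic distance. All $2r$ residues occur, so every vertex has some vertex at cyclic distance $r$, and every eccentricity is at least $r$: a contradiction. $\square$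

**The graph $L_r$ $(r\ge3)$.** It has vertices $x_i,y_i$ $(0\le i\le r-1)$ and $a_1,\dots,a_{r-1}$, and edges $x_ix_{i+1}$, $y_iy_{i+1}$, $x_iy_i$, $a_ia_{i+1}$, $a_1x_0$, $a_1y_0$: a ladder whose first rung forms a triangle with the end of a path. It has $3r-1$ vertices and
$$d(x_i,a_j)=d(y_i,a_j)=i+j,\quad d(x_i,x_k)=d(y_i,y_k)=|i-k|,\quad d(x_i,y_k)=|i-k|+1 .$$
So $\mathrm{ecc}(x_0)=\mathrm{ecc}(y_0)=r$; the only vertex at distance $r$ from $x_0$ is $y_{r-1}$, and the only one from $y_0$ is $x_{r-1}$. For $i\ge1$, $a_{r-1}$ has distance $i+r-1\ge r$ from $x_i$ and $y_i$, and $d(a_j,x_{r-1})=j+r-1\ge r$. Hence the radius is $r$. The diameter is at least $d(x_{r-1},a_{r-1})=2r-2>r$. From $x_1$ the only vertex at distance at least $r$ is $a_{r-1}$: indeed $d(x_1,y_k)\le\max(2,r-1)=r-1$.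

Adding any non-edge lowers the radius. Up to the symmetry $x\leftrightarrow y$ the cases are:

* $a_ja_k$ with $k\ge j+2$: now all $a$'s are within $r-3$ of $a_1$ (indices $<k$ have distance at most $k-2\le r-3$; indices $\ge k$ gain at least 1). So $\mathrm{ecc}(x_1)\le r-1$.
* $a_jx_0$ with $j\ge2$: for $k\ge j$, $d(x_0,a_k)\le1+k-j\le r-2$; for $k<j$, $d(x_0,a_k)\le\min(k,1+j-k)\le\lfloor\frac{j+1}2\rfloor\le r-2$. So $\mathrm{ecc}(x_1)\le r-1$.
* $a_jx_i$ with $1\le i\le j$: $d(x_1,a_{r-1})\le(i-1)+1+(r-1-j)\le r-1$, so $\mathrm{ecc}(x_1)\le r-1$.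
* $a_jx_i$ with $i>j$: $d(y_0,x_{r-1})\le j+1+(r-1-i)\le r-1$, so $\mathrm{ecc}(y_0)\le r-1$.
* $x_ix_k$ with $k\ge i+2$: $d(y_0,x_{r-1})\le1+(r-2)=r-1$, so $\mathrm{ecc}(y_0)\le r-1$.
* $x_iy_k$ with $k>i$: $d(x_0,y_{r-1})\le i+1+(r-1-k)\le r-1$, so $\mathrm{ecc}(x_0)\le r-1$. With $k<i$: $d(y_0,x_{r-1})\le k+1+(r-1-i)\le r-1$, so $\mathrm{ecc}(y_0)\le r-1$.

So $L_r$ is non-selfcentric radially-maximal of radius $r$ on $3r-1$ vertices. For $r=3$ it has 8 vertices, diameter 4, one vertex of degree 1 ($a_2$) and maximum degree 3.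

**Standing assumption.** From now on, unless said otherwise, $r\ge4$, $G$ is non-selfcentric radially-maximal of radius $r$, and $n=|V(G)|\le3r-1$.

## 3. Trees lose the diameter; a short cycle gives the count

The natural first attempt at $n\ge3r-1$ is to pass to a spanning tree $T$ of $G$: killers survive, and trees are easy to count in. But all that this keeps is $\mathrm{rad}(T)\ge r$, and the path on $2r$ vertices has radius $r$. So the count stops at $2r$. What was lost is the bound $\mathrm{diam}\,G\le2r-2$, and no spanning tree can keep it, since every tree satisfies $\mathrm{diam}\,T\ge2\,\mathrm{rad}\,T-1\ge2r-1$. The idea is to keep exactly one cycle, and with it the diameter bound.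

**Definition (good subgraph).** A spanning unicyclic subgraph $H$ of $G$ is *good* if $\mathrm{diam}\,H\le2r-2$.

Example: in $L_r$ delete $x_0y_0$ and all $x_iy_i$ with $i\ge2$. What remains is the 5-cycle $a_1x_0x_1y_1y_0$ with three legs of $r-2$ vertices at $a_1,x_1,y_1$. The tops of the legs have mutual distances $2(r-2)+2$, $2(r-2)+2$, $2(r-2)+1$, and the distance from a leg vertex to the cycle is at most $r$. So this subgraph is good.

If the cycle has length at least $2r$, its vertices may kill each other and trees are not needed; the cycle $C_{2r}$ itself has radius $r$ and diameter $r$. If the cycle is shorter, every killer of a cycle vertex lies in a tree. This yields the count.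

**Lemma 2.** Let $H$ be a good subgraph with cycle $C$ of length $m\le2r-1$, and let $q=2r-1-m\ge0$. Then $n=3r-1$, and $H$ consists of $C$ and $k\ge3$ disjoint paths (legs) attached at distinct vertices of $C$. If $p_i\ge1$ is the number of vertices of leg $i$ (the root not counted) and $\kappa_i=2p_i-q$, then all $\kappa_i\ge1$ and one of the following holds:

* (I) $\sum\kappa_i=m$, $k=4$, $q=1$;
* (II) $\sum\kappa_i=m+1$, and $k=3$ or $q=0$.

*Proof.* For $a\in C$ let $T_a$ be the tree hanging at $a$, without $a$, and $t(a)$ its height ($0$ if $T_a$ is empty).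

**Step 1: no tree is higher than $r-1$.** Suppose $t(a)\ge r$. Let $e$ be a deepest vertex of $T_a$ and $v^*\in T_a$ the vertex at distance $r-1$ from $e$ on the path from $e$ to $a$. As $\mathrm{rad}(H)\ge r$, some $f$ has $d_H(v^*,f)\ge r$. If $v^*$ separates $e$ from $f$ in $H$, then $d_H(e,f)\ge(r-1)+r$, contradicting goodness. Otherwise $f$ is a descendant of $v^*$ in $T_a$, and $d_H(v^*,f)\le d_H(v^*,e)=r-1$ because $e$ is deepest: a contradiction.

**Step 2: what each tree kills on the cycle.** Let $K_a=\{v\in C:d_C(v,a)\ge r-t(a)\}$. It is the complement in $C$ of the ball of radius $r-1-t(a)\ge0$ around $a$, so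
$$|K_a|=\max\bigl(0,\,m-(2(r-1-t(a))+1)\bigr)=\max(0,2t(a)-q).$$
Since $d_C\le r-1$, a vertex $v\in C$ is killed in $G$, hence in $H$, only by tree vertices. A killer of depth $s$ in $T_a$ gives $d_C(v,a)\ge r-s\ge r-t(a)$. So the sets $K_a$ cover $C$. Let $a_1,\dots,a_k$ be the vertices with $K_a\neq\emptyset$.

**Step 3: two of the sets never cover $C$.** We call this statement (†). If $K_a\cup K_{a'}=C$ with $a\ne a'$, the balls of radii $r-1-t(a)$ and $r-1-t(a')$ around $a$ and $a'$ are disjoint, so $d_C(a,a')\ge(r-1-t(a))+(r-1-t(a'))+1$. Then two deepest vertices have distance $d_C(a,a')+t(a)+t(a')\ge2r-1$ in $H$, contradicting goodness. One set never covers $C$, since $a\notin K_a$. Hence $k\ge3$.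

**Step 4: counting.** Put $w=n-m-\sum_{i\le k}t(a_i)\ge0$ and $\mathrm{ov}=\sum_i|K_{a_i}|-m\ge0$. Then $2(n-m-w)-kq=m+\mathrm{ov}$; inserting $m=2r-1-q$ gives
$$2n=6r-3+(k-3)q+2w+\mathrm{ov}.\tag{1}$$
As $2n\le6r-2$, we have $(k-3)q+2w+\mathrm{ov}\le1$. By parity this number is odd, so it is 1 and $n=3r-1$. Therefore $w=0$: the tree at $a_i$ has exactly as many vertices as its height, so it is a path, and there are no other trees. Either $\mathrm{ov}=0$ and $(k-3)q=1$, or $\mathrm{ov}=1$ and $(k-3)q=0$. Finally $2p_i=\kappa_i+q\ge1$ gives $p_i\ge1$. $\square$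

In the example inside $L_r$: $m=5$, $q=2r-6$, $p_i=r-2$, $\kappa_i=2$, and $2+2+2=m+1$, which is case (II).

What remains is to find a good subgraph (Section 7), to make its cycle short (Section 6, using Section 5), and then to control every further edge of $G$ (Sections 8 and 9).

## 4. A central edge, and the theta graph

**Lemma 3.** There is an edge $zz'$ of $G$ such that every vertex is within $r-1$ of $z$ or of $z'$. With $X=\{x:d(z',x)\ge r\}$ and $Y=\{x:d(z,x)\ge r\}$, both sets are nonempty. For $x\in X$ we have $d(z,x)=r-1$ and $d(z',x)=r$; for $x\in Y$ we have $d(z',x)=r-1$ and $d(z,x)=r$.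

*Proof.* The aim is to use radial maximality once, for a pair at distance 2, where the new edge can be replaced by a detour of length 2. As $G$ is not complete, there are $u,v$ with $d(u,v)=2$ and a common neighbor $w$. Let $d'$ be the distance in $G+uv$, and let $c$ have eccentricity at most $r-1$ in $G+uv$. As $\mathrm{ecc}_G(c)\ge r$, some $d'$-geodesic from $c$ uses $uv$; name the ends so that $d'(c,v)=d'(c,u)+1$. Then every $d'$-geodesic from $c$ through $uv$ uses it from $u$ to $v$, and $d'(c,u)=d_G(c,u)$. Replacing $uv$ by $uwv$ gives $d_G(c,x)\le d'(c,x)+1\le r$ for all $x$.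

Fix a $G$-geodesic from $c$ to $u$. Let $d_G(c,x)=r$. Then $d'(c,x)=r-1$ and a $d'$-geodesic from $c$ to $x$ uses $uv$. Hence there is a $G$-walk of length $r$ from $c$ to $x$ that starts with the fixed geodesic followed by $w,v$. Let $c'$ be the first vertex after $c$ on this start ($c'=w$ if $c=u$). It does not depend on $x$, and $d_G(c',x)\le r-1$. So $z=c$, $z'=c'$ work.

Both sets are nonempty because every eccentricity is at least $r$. If $x\in X$, then $d(z,x)\le r-1$, so $d(z',x)\le r$; with $d(z',x)\ge r$ we get $d(z',x)=r$ and $d(z,x)=r-1$. The same argument applies to $Y$. $\square$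

**Definition (theta graph).** $\Theta(r,r,r)$ consists of two vertices joined by three internally disjoint paths of length $r$. For example, $\Theta(2,2,2)$ is $K_{2,3}$.

**Lemma 4.** $\Theta(r,r,r)$ is not a spanning subgraph of $G$.

*Proof.* Any two of its vertices lie on a common $2r$-cycle, so their distance is at most $r$. If it spanned $G$, then $\mathrm{diam}\,G\le r$ and $G$ would be selfcentric. $\square$

## 5. Isometric cycles have length less than $2r$

**Lemma 5.** $G$ has no isometric cycle of length at least $2r$.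

*Proof.* Let $C$ be an isometric cycle of length $m=2r+\tau$, $\tau\ge0$. Then at most $r-1-\tau$ vertices lie outside $C$.

**Step 1: $G$ does not retract onto $C$.** Suppose $f:V(G)\to C$ is the identity on $C$ and maps adjacent vertices to equal or adjacent ones. Let $\hat G$ arise by joining all $u\ne v$ with $f(u),f(v)$ equal or adjacent; then $G\subseteq\hat G$. The map $f$ is 1-Lipschitz on $\hat G$ and onto, so all eccentricities in $\hat G$ are at least $\lfloor m/2\rfloor\ge r$. If $\hat G\ne G$, adding a single edge of $\hat G-G$ to $G$ would leave the radius at least $r$. So $G=\hat G$. But in $\hat G$ two vertices with the same image are adjacent, and for distinct images we can walk from $u$ along the inner vertices of a shortest arc from $f(u)$ to $f(v)$ and end at $v$. So distances are at most $\max(1,d_C(f(u),f(v)))\le\lfloor m/2\rfloor$. Then $G$ is selfcentric, a contradiction.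

**Step 2: a criterion for a retraction.** Let $K$ be a component of $G-C$ and $A\ne\emptyset$ the set of its neighbors on $C$. For $v,v'\in K\cup A$ let $d_K(v,v')$ be the length of a shortest path from $v$ to $v'$ with inner vertices in $K$. By isometry $d_K(a,a')\ge d_C(a,a')$ for $a\ne a'$ in $A$. Assume that $d_C(a,a')<m/2$ on $A$, let $\theta(a,a')\in\mathbb Z$ be the signed length of the short arc from $a$ to $a'$, and assume $\theta(a,b)+\theta(b,c)+\theta(c,a)=0$ for all triples in $A$. Fix $a_0\in A$ and put $\tilde a=\theta(a_0,a)$; then $|\tilde a-\tilde a'|=d_C(a,a')\le d_K(a,a')$ for $a\neq a'$. For $v\in K$ put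
$$\varphi(v)=\min_{a\in A}\bigl(\tilde a+d_K(v,a)\bigr).$$
On adjacent vertices of $K$ the values differ by at most 1. If $v\in K$ is adjacent to $a\in A$, then $\varphi(v)\le\tilde a+1$. For $a'\ne a$ we have $1+d_K(v,a')\ge d_K(a,a')\ge|\tilde a-\tilde a'|$, hence $\tilde a'+d_K(v,a')\ge\tilde a-1$; so $\varphi(v)\ge\tilde a-1$. Thus $f(v)=a_0+\varphi(v)\bmod m$ extends the identity as required on $K$. An isometric cycle has no chords, and different components are not joined by edges. So if the assumptions hold for every component, we get a retraction, contradicting Step 1.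

**Step 3: when the criterion can fail.** For distinct $a,b,c\in A$, attach $a,b,c$ as leaves to a spanning tree of $K$. The three leaves have a median $y$, which is not a leaf, so $y\in K$. We obtain a spider with center $y$ and legs of lengths $\rho_a,\rho_b,\rho_c\ge1$ ending in $a,b,c$. It has $\sum\rho-2\le|K|$ vertices in $K$. By isometry $d_C(a,b)\le\rho_a+\rho_b$, and so on. Hence, when $d_C<m/2$ on $A$, the three signed lengths satisfy
$$\textstyle\sum|\theta|\le2\sum\rho\le2|K|+4,\qquad\sum\theta\equiv0\pmod m.\tag{2}$$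

**Step 4: $\tau\ge1$.** Here $2|K|+4\le2r+2-2\tau<m$, and $d_C(a,a')\le d_K(a,a')\le|K|+1\le r-\tau<m/2$ on $A$. By (2) every sum is 0, and the criterion applies to all components: a contradiction.

**Step 5: $\tau=0$, finding a spider.** Now $|K|\le r-1$. If $d_C(a,a')=r$ for some $a,a'\in A$, a shortest path through $K$ between them has at least $r-1$ inner vertices. So it uses all vertices outside $C$ and has length $r$, and $\Theta(r,r,r)$ spans $G$, contradicting Lemma 4. So $d_C\le r-1$ on every $A$, and by Step 2 some $K$ has a triple of distinct vertices with $\sum\theta\ne0$. Since $|\theta|\le r-1$, $\sum\theta=\pm2r$, and all three have the same sign (otherwise $|\sum\theta|\le2(r-1)$). So the three short arcs cover $C$ once. With $d_{ab}=d_C(a,b)$ etc.,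
$$d_{ab}+d_{bc}+d_{ca}=2r\le2\textstyle\sum\rho\le2(r+1).$$
A vertex of the arc $ab$ is at distance at most $\lfloor(\rho_a+\rho_b+d_{ab})/2\rfloor$ from $y$. Each $\rho$ is at most $r-1$, so spider vertices in $K$ are within $r-2$ of $y$.

**Step 6: $\sum\rho=r+1$.** The spider uses all vertices outside $C$. From $\rho_a+\rho_b\le r$ and $d_{ab}\le r-1$ (similarly for the other arcs) we get $\mathrm{ecc}(y)\le r-1$: a contradiction.

**Step 7: $\sum\rho=r$.** Then $d_{ab}=\rho_a+\rho_b$ etc., and at most one vertex $x_0$ lies outside $C$ and the spider. Vertices of the arc $ab$ are within $\rho_a+\rho_b=r-\rho_c\le r-1$ of $y$, similarly for the other arcs. As $\mathrm{ecc}(y)\ge r$, $x_0$ exists, $d(y,x_0)\ge r$, and a neighbor $w$ of $x_0$ has $d(y,w)\ge r-1$. So $w\in C$. Name the arcs so that $w$ is on the arc $ab$ at distance $i$ from $a$. Then $\min(\rho_a+i,\ \rho_b+\rho_a+\rho_b-i)\ge r-1$. As $d(y,w)\le r-\rho_c$, we get $\rho_c=1$ and $\rho_a+\rho_b=r-1=d_{ab}$; then the two terms give $i\ge\rho_b$ and $i\le\rho_b$, so $i=\rho_b$. As $r-1\ge3$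 and the situation is symmetric in $a,b$ (the distance of $w$ from $b$ is $\rho_a$), we may take $\rho_a\ge2$. Let $y'\in K$ be the neighbor of $y$ towards $a$. We bound distances from $y'$; $i$ now denotes a distance from the first named end.

* Arc $ab$: $\min(\rho_a-1+i,\ \rho_b+1+r-1-i)\le r-1$, since the two terms add up to $2r-2$.
* Arc $ac$, of length $\rho_a+1$: $\min(\rho_a-1+i,\ 2+\rho_a+1-i)\le\rho_a+1\le r-1$.
* Arc $bc$, of length $\rho_b+1$: $\min(\rho_b+1+i,\ 2+\rho_b+1-i)\le\rho_b+2\le r-1$, as $\rho_b\le r-3$.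
* Spider vertices in $K$: at most $1+(r-2)$. And $d(y',x_0)\le d(y',w)+1\le(\rho_a-1)+\rho_b+1=r-1$.

So $\mathrm{ecc}(y')\le r-1$: a contradiction. $\square$

## 6. Shortening the cycle of a good subgraph

A pair of vertices at distance at least $2r-1$ in the subgraph under consideration is called *bad*.

### 6.1 Rerouting a cycle along a shortcut

Let $C\subseteq G$ be a cycle of length $m=2r+\tau$, $\tau\ge0$. Let $W$ be a path in $G$, internally disjoint from $C$, with ends $c\ne c'$ on $C$ and length $\omega<d_1:=d_C(c,c')$. So $d_1\ge2$. Let $D_1,D_2$ be the arcs between $c$ and $c'$, of lengths $d_1\le d_2$, and $Z=V(G)\setminus(C\cup W)$. Then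
$$|Z|=n-m-(\omega-1)\le r-\tau-\omega .$$
Attach $Z$ to $C\cup W$ by a forest, each component attached at one vertex. Write $D_1=\delta_0\delta_1\dots\delta_{d_1}$ with $\delta_0=c$, $\delta_{d_1}=c'$. Deleting an edge $\delta_g\delta_{g+1}$ gives a spanning unicyclic graph with cycle $C''=W\cup D_2$ of length $\omega+d_2<m$, and the inner vertices of $D_1$ now form two "legs", at $c$ and at $c'$.

A vertex of $Z$ has an attachment point in $C\cup W$ and a height $s$ over it; a vertex of $C\cup W$ is its own attachment point, with $s=0$. Two vertices with distinct attachment points have disjoint chains below them, so $s+s'\le|Z|$. Two vertices with the same attachment point have distance at most $|Z|\le r-1$. For distinct attachment points $y,y'$ we estimate the distance after the cut, using $d_2=2r+\tau-d_1$.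

If $y,y'\in C''$, the distance is at most
$$|Z|+\tfrac{\omega+d_2}2\le2r-\tfrac{\tau+\omega+d_1}2\le2r-\tfrac32,\quad\text{hence at most }2r-2.\tag{P1}$$
If $y$ is an inner vertex of $D_1$ at distance $a\ge1$ along its leg from its end $c$ (or $c'$), and $y'\in C''$, it is at most
$$|Z|+a+\bigl\lfloor\tfrac{\omega+d_2}2\bigr\rfloor\le2r-\tfrac{\tau+\omega}2-\bigl(\tfrac{d_1}2-a\bigr).\tag{P2}$$
If $y=\delta_a$, $y'=\delta_b$ are inner vertices of $D_1$ with $a\le g<b$, going through $W$ gives at most
$$|Z|+\omega+d_1-(b-a)\le r-\tau+d_1-1\le2r-1-\tfrac\tau2.\tag{P3}$$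
If $\tau=0$, a bad pair of this kind requires $d_1=r$, $a=g$, $b=g+1$ and $s+s'=|Z|=r-\omega$; so all of $Z$ lies on the two chains below the two vertices. If $y,y'$ are in the same leg of $D_1$, of length at most $\lfloor d_1/2\rfloor$, the distance is at most
$$|Z|+\tfrac{d_1}2\le3r-m-1+\tfrac m4\le\tfrac32r-1\le2r-2.\tag{P4}$$

A cut is *balanced* if both legs have length at most $\lfloor d_1/2\rfloor$. If $d_1$ is odd there is one balanced cut, with $a\le\frac{d_1-1}2$ in (P2). If $d_1$ is even there are two, at the two edges at the middle vertex $\delta=\delta_{d_1/2}$; only the leg containing $\delta$ has length $d_1/2$, the other has length $d_1/2-1$. If $d_1=d_2$, everything holds with $D_1,D_2$ exchanged. If $d_1=r\ge4$, the ends of the edge removed in a balanced cut are inner vertices of $D_1$. For a balanced cut only (P2) and (P3) can produce bad pairs; we speak of P2-bad and P3-bad pairs.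

**Claim 6.** Let $\tau=0$, $\omega=1$, $|Z|=r-1$. Every bad pair of a balanced cut of $D_1$ has $s+s'=r-1$.

* If $d_1$ is odd, put $g=\frac{d_1-1}2$. A P2-bad pair is attached at a tip, $\delta_g$ or $\delta_{g+1}$, and at the $C$-antipode of this tip. A P3-bad pair occurs only for $d_1=r$ and is attached at $\delta_g,\delta_{g+1}$.
* If $d_1$ is even, let $\mu$ be the middle of $D_2$, let $\mu^+,\mu^-$ be its neighbors towards $c',c$, and $\delta^+,\delta^-$ those of $\delta$ towards $c',c$. A bad pair of the cut $\delta\delta^+$ is attached at $\{\delta,\mu\}$, at $\{\delta,\mu^+\}$ or, with $d_1=r$, at $\{\delta,\delta^+\}$. A bad pair of the cut $\delta^-\delta$ is attached at $\{\delta,\mu\}$, at $\{\delta,\mu^-\}$ or, with $d_1=r$, at $\{\delta,\delta^-\}$. Moreover $d_C(\delta,\mu)=r$, and $\mu^\pm$ are inner vertices of $D_2$.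

*Proof.* The P3 statements were shown above. Let $d_1$ be odd; then $d_2$ is odd. A pair as in (P2) for the $c$-leg has distance at most $(r-1)+\frac{d_1-1}2+\frac{d_2+1}2=2r-1$. So a bad pair has equality everywhere: $s+s'=r-1$, $y=\delta_g$, and $y'$ is the antipode of $c$ in $C''$, on $D_2$ at distance $\frac{d_2+1}2$ from $c$. Then
$$d_C(\delta_g,y')=\min\bigl(\tfrac{d_1-1}2+\tfrac{d_2+1}2,\ \tfrac{d_1+1}2+\tfrac{d_2-1}2\bigr)=r .$$
The $c'$-leg is symmetric. Let $d_1$ be even; then $C''$ has odd length $d_2+1$. For the cut $\delta\delta^+$ a pair as in (P2) has distance at most $(r-1)+a+\frac{d_2}2$, which is at most $2r-2$ unless $a=\frac{d_1}2$. So a bad pair has $y=\delta$ in the $c$-leg, $s+s'=r-1$, and $y'$ at $C''$-distance $\frac{d_2}2$ from $c$. Along $D_2$ this is $\mu$; through the edge $cc'$ it is the vertex of $D_2$ at distance $\frac{d_2}2-1$ from $c'$, which is $\mu^+$. The other cut is symmetric. Finally $d_C(\delta,\mu)=\frac{d_1+d_2}2=r$, and $d_2\ge r\ge4$ makes $\mu^\pm$ inner. $\square$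

### 6.2 The shortening lemma

**Lemma 7.** If $G$ has a good subgraph, it has one with cycle length at most $2r-1$.

*Proof.* Let $H$ be good with minimal cycle length $m$, and suppose $m=2r+\tau$, $\tau\ge0$. By Lemma 5 its cycle $C$ is not isometric. Take $v,v'\in C$ with $d_G(v,v')<d_C(v,v')$ and split a $G$-geodesic between them at its vertices on $C$: some segment is a path $W$ as in 6.1. If $\omega=1$ we use the forest $H-E(C)$. Every good graph with a shorter cycle that we produce is a contradiction.

**Case $\tau\ge2$, or $\tau=1$ and $\omega\ge2$.** In (P2), $\frac{\tau+\omega}2\ge\frac32$; and (P3) is less than $2r-1$. So a balanced cut is good: a contradiction.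

**Case $\tau=1$, $\omega=1$.** Here $|Z|\le r-2$ and (P3) is harmless. (P2) gives at most $2r-1-(\frac{d_1}2-a)$, so a bad pair needs $d_1$ even and $a=\frac{d_1}2$. So $d_1$ is even, $d_2$ is odd and $C''$ has even length. A bad pair for the cut with $\delta$ in the $c$-leg has equality throughout: it is attached at $\delta$ and at the antipode $c^*$ of $c$ in $C''$, with $s+s'=|Z|=r-2$. For the other cut it is attached at $\delta$ and at the antipode $c'^*\ne c^*$ of $c'$, again with $s+s'=|Z|=r-2$. Both cuts are bad, so all of $Z$ lies on chains at $\delta,c^*$ and also on chains at $\delta,c'^*$. As $c^*,c'^*\in C''$ are distinct and different from $\delta$, $Z$ is a single path of $r-2$ vertices hung at $\delta$.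

If $d_1\ge4$, use instead the cycle $W\cup D_1$, of length $d_1+1<m$, and cut $D_2$ in its middle, with both legs of length $\frac{d_2-1}2$. The two tips have distance at most $d_2=2r+1-d_1\le2r-3$. Path to leg is at most $r-2+\frac{d_1}2+\frac{d_2-1}2=2r-2$. Leg to cycle is at most $\frac{d_2-1}2+\frac{d_1}2=r$. Path to cycle is at most $r-2+\frac{d_1}2\le2r-2$. The other distances are smaller. So this is good: a contradiction.

Hence for every path $W$ as in 6.1 we have $\omega=1$, $d_1=2$, and the middle vertex $\delta$ is the unique vertex of $C$ at which the forest of $H$ hangs. That is, the only such $W$ is the edge $cc'$ joining the two neighbors of $\delta$. Splitting $G$-geodesics at vertices of $C$ shows $d_G\ge d_{C+cc'}$ on $C$. The $2r$-cycle $C-\delta+cc'$ is isometric in $C+cc'$, hence in $G$, contradicting Lemma 5.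

**Case $\tau=0$, $\omega\ge3$.** (P2) is harmless. If $d_1<r$, so is (P3), and a balanced cut is good. If $d_1=d_2=r$ and a balanced cut of $D_1$ is bad, it is P3-bad, so $Z$, with $|Z|=r-\omega\ge1$, hangs at inner vertices of $D_1$. Then a balanced cut of $D_2$ has no P3-bad pair, since such a pair would put all of $Z$ at inner vertices of $D_2$. So it is good: a contradiction.

**Case $\tau=0$, $\omega=2$.** Here $|Z|\le r-2$, $d_1\ge3$, and (P2) gives at most $2r-1-(\frac{d_1}2-a)$.

Let $d_1$ be odd. Then (P2) is harmless. If the balanced cut is P3-bad, then $d_1=d_2=r$ and $Z$, with $|Z|=r-2>0$, hangs inside $D_1$, and the balanced cut of $D_2$ is good. A contradiction in either case.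

Let $d_1$ be even, so $d_1\ge4$, and $C''$ has even length. A P2-bad pair of the cut with $\delta$ in the $c$-leg is attached at $\delta$ and at the antipode $c^*$ of $c$ in $C''$, with $s+s'=|Z|=r-2$; for the other cut, at $\delta$ and the antipode $c'^*$ of $c'$.

Suppose first that some balanced cut of $D_1$ is P3-bad. Then $d_1=d_2=r$ and all of $Z\ne\emptyset$ hangs inside $D_1$. The two balanced cuts of $D_2$ have no P3-bad pair. A P2-bad pair there is attached at the middle of $D_2$, which carries nothing, and at the antipode of $c$, respectively $c'$, in $W\cup D_1$; so all of $Z$ hangs at that antipode. The two antipodes differ, so one of these cuts is good: a contradiction.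

Otherwise both balanced cuts of $D_1$ are P2-bad and, as in the case $\tau=\omega=1$, $Z$ is a path of $r-2$ vertices hung at $\delta$. Use the cycle $W\cup D_1$, of length $d_1+2\le r+2<2r$, cutting $D_2$ into legs $\frac{d_2}2$ and $\frac{d_2}2-1$. Path to leg is at most $r-2+\frac{d_1}2+\frac{d_2}2=2r-2$. Tips: at most $d_2+1\le2r-3$. Leg to cycle: at most $\frac{d_2}2+\frac{d_1+2}2=r+1\le2r-2$. Path to cycle: at most $r-2+\frac{r+2}2\le2r-2$. The other distances are smaller. Good: a contradiction.

**Case $\tau=0$, $\omega=1$.** If $|Z|\le r-2$, then (P2) improves to at most $2r-\frac32$ and (P3) to at most $2r-2$, and a balanced cut is good. So $|Z|=r-1$. Here the bounds alone do not suffice, and we use that $H$ itself is good with a $2r$-cycle: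

* (G1) every height satisfies $s\le r-2$ (compare with the $C$-antipode of the root);
* (G2) $s+s'+d_C(y,y')\le2r-2$ for distinct attachment points.

By (G1), a pair with $s+s'=r-1$ has $s,s'\ge1$.

Let $d_1$ be odd. By Claim 6 a P2-bad pair has $s+s'=r-1$ and $d_C(y,y')=r$, contradicting (G2). The same holds for cuts of $D_2$ if $d_1=d_2$. If the cut is P3-bad, then $d_1=d_2=r$, $Z$ hangs inside $D_1$, and the balanced cut of $D_2$ is good: a contradiction.

Let $d_1$ be even. In Claim 6 the pair $\{\delta,\mu\}$ is excluded by (G2). As $s,s'\ge1$ and $s+s'=|Z|$, if the cut $\delta\delta^+$ is bad, the set of attachment points of $Z$ is exactly $\{\delta,\mu^+\}$ or (with $d_1=r$) $\{\delta,\delta^+\}$. If the cut $\delta^-\delta$ is bad, it is $\{\delta,\mu^-\}$ or (with $d_1=r$) $\{\delta,\delta^-\}$. When $d_1=r$, the vertices $\delta^\pm$ are inner vertices of $D_1$, so the four sets differ. Hence not both cuts are bad: a contradiction. $\square$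

## 7. A good subgraph exists

**Proposition 8.** $G$ has a good subgraph.

### 7.1 The construction, and when it fails

The aim is to build a cycle through the central edge. Take $zz'$, $e\in X$, $e'\in Y$ from Lemma 3, and geodesics $z=\ell_0,\dots,\ell_{r-1}=e$ and $z'=\rho_0,\dots,\rho_{r-1}=e'$. Then $d(z,\ell_j)=j$ and $d(z',\ell_j)=j+1$ (at most $j+1$ through $z$, at least $r-(r-1-j)$ because $d(z',e)=r$); likewise $d(z',\rho_j)=j$, $d(z,\rho_j)=j+1$. So the $\ell$'s and $\rho$'s are disjoint and, with $zz'$, form a path $P$ on $2r$ vertices.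

Let $Q$ be a geodesic from $e$ to $e'$; by Lemma 1 its length is at most $2r-2$. Let $p=\ell_\alpha$ be its last vertex among the $\ell_j$, $p'=\rho_\beta$ the first vertex after $p$ among the $\rho_j$, and $W$ the part between, of length $\lambda\ge1$; it is internally disjoint from $P$. From $|Q|=(r-1-\alpha)+\lambda+(r-1-\beta)\le2r-2$ we get $\lambda\le\alpha+\beta$. From $d(z,e')=r=d(z',e)$ we get $\lambda\ge|\alpha-\beta|+1$. So $\alpha,\beta\ge1$. Let $Z_0=V(G)\setminus(P\cup W)$; then $|Z_0|=n-2r-(\lambda-1)\le r-\lambda$. Join each $x\in Z_0$ to one neighbor closer to $\{z,z'\}$. The resulting $H$ is spanning and unicyclic with cycle $C_0=\ell_0\dots\ell_\alpha\,W\,\rho_\beta\dots\rho_0$ of length $m=\alpha+\beta+1+\lambda$.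

If $x\in Z_0$ hangs with height $s$ at $\ell_j$ or $\rho_j$, then $s+j=d(x,\{z,z'\})\le r-1$. Hence vertices whose root on $C_0$ is $p$ have height at most $r-1-\alpha$ over it, and those with root $p'$ have height at most $r-1-\beta$. Other roots carry only vertices of $Z_0$. Now we check all distances in $H$.

* Both roots $p$: at most $2(r-1-\alpha)\le2r-4$; the same for $p'$. Roots $p$ and $p'$: at most $(r-1-\alpha)+\lambda+(r-1-\beta)\le2r-2$.
* Root $p$ with height $h\le r-1-\alpha$, and root $a\ne p,p'$ with height $s'\ge0$. If $a$ is inside $W$: at most $(r-1-\alpha)+(\lambda-1)+(r-\lambda)\le2r-3$. If $a=\ell_j$, $j<\alpha$: at most $(r-1-\alpha)+(\alpha-j)+(r-1-j)\le2r-2$. If $a=\rho_j$, $j<\beta$: the two ways around show that a bad pair needs $s'+\alpha+1+j\ge2r-1-h\ge r+\alpha$ and $s'+\lambda+\beta-j\ge r+\alpha$. As $s'\le r-1-j$, the first gives $s'=r-1-j$ and $h=r-1-\alpha$. Then $s'\le|Z_0|\le r-\lambda$ gives $j\ge\lambda-1$, and the second gives $2j\le\beta-\alpha+\lambda-1\le2(\lambda-1)$. So $j=\lambda-1=\beta-\alpha$ and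 $s'=r-\lambda=|Z_0|$. This is the exception (E1): $\beta=\alpha+\lambda-1$, $n=3r-1$, and $Z_0$ is a path of $r-\lambda$ vertices hung at $\rho_{\lambda-1}$. With $p'$ instead of $p$ we get the mirror image (swap $z,z'$).
* Distinct roots $\ne p,p'$: at most $|Z_0|+\lfloor\frac m2\rfloor\le r+\lfloor\frac{\alpha+\beta+1-\lambda}2\rfloor\le2r-2$ unless $\alpha=\beta=r-1$ and $\lambda=1$. In that case $m=2r$, and a bad pair has antipodal roots and $s+s'=r-1=|Z_0|$; this is the exception (E2). Same root $\ne p,p'$: at most $|Z_0|\le r-1$.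

So $H$ is good unless (E1), its mirror image, or (E2) occurs. In (E1), $m=2\alpha+2\lambda=2\beta+2\le2r$. If $m=2r$ in (E1), then $\beta=r-1$ and $\alpha+\lambda=r$, and $H$ is a $2r$-cycle with paths of $r-1-\alpha=\lambda-1$ and $r-\lambda=\alpha$ vertices at $p$ and $\rho_{\lambda-1}$, which are at $C_0$-distance $\alpha+\lambda=r$. In (E2), $p$ and $p'$ carry nothing and $Z_0$ forms at most two paths at antipodal vertices. So both give:

(S) $G$ is spanned by $H_0$: a $2r$-cycle $C$ with two paths (legs) with $s_1,s_2\ge0$ vertices, $s_1+s_2=r-1$, attached at antipodal vertices $p,a$.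

By the mirror symmetry it remains to treat (S), and (E1) with $m\le2r-2$.

### 7.2 Two legs at antipodal vertices of a $2r$-cycle

Here $n=3r-1$. Let $x_1,x_2$ be the tops of the legs at $p,a$ ($x_1=p$ if $s_1=0$, $x_2=a$ if $s_2=0$). The only bad pair of $H_0$ is $(x_1,x_2)$, at distance $2r-1$. Let $D=d_{H_0}(x_1,\cdot)$. Since $d_G(x_1,x_2)\le2r-2$, $D$ is not 1-Lipschitz on $G$: there is an edge $f=uv$ of $G$ with $D(v)-D(u)\ge2$. We use $f$ to repair the bad pair. Roots have height 0. There are four kinds of edges.

**(a) $f=cc'$ is a chord of $C$.** Then $|d_C(p,c)-d_C(p,c')|\ge2$, and the same for $a$ because $d_C(a,\cdot)=r-d_C(p,\cdot)$. Apply 6.1 and Claim 6 with $W=f$, $\omega=1$, $\tau=0$, the forest of $H_0$ and $|Z|=r-1$. Note: a pair with $s+s'=r-1$ and $C$-antipodal attachment points has attachment points $p,a$, because all of $Z$ lies on its two chains, and $Z$ hangs only at $p$ and $a$.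

Let $d_1$ be odd. The two tips $\delta_g,\delta_{g+1}$ have $C$-distances $\frac{d_1-1}2,\frac{d_1+1}2$ to $c,c'$ in some order, differing by 1; so neither tip is in $\{p,a\}$. By Claim 6 and the note, a P2-bad pair would put a tip into $\{p,a\}$. A P3-bad pair would mean that $Z$ hangs only at $\delta_g,\delta_{g+1}$, so again one of them would be in $\{p,a\}$. So the balanced cut is good.

Let $d_1$ be even. Then $\delta\notin\{p,a\}$, since $c,c'$ are equidistant from $\delta$; so $\delta$ carries nothing. For the cut $\delta\delta^+$, a bad pair at $\{\delta,\mu\}$ (antipodal) is impossible by the note. A bad pair at $\{\delta,\mu^+\}$ or, with $d_1=r$, at $\{\delta,\delta^+\}$ means that all of $Z$ hangs at $\mu^+$, respectively $\delta^+$. For the other cut, all of $Z$ hangs at $\mu^-$ or (with $d_1=r$) at $\delta^-$. Not both, so one cut is good.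

**(b) $f$ joins the vertex $u$ of height $h\ge1$ of the leg over $p$ to $v\in C$, $t=d_C(p,v)\ge1$.** (For the leg over $a$ exchange the roles of the legs.) Remove from $H_0+f$ the edge $pp_1$, where $p_1$ is the neighbor of $p$ on an arc of length $t$ from $p$ to $v$. The new cycle has length $M=2r-t+1+h$ and contains $a$. Hung are $X_1$ (height $s_1-h$, at $u$), $X_2$ (height $s_2$, at $a$), $X_3$ (height $t-1$, at $v$). Here $s_1\ge1$, so $s_2\le r-2$.

* $X_1X_2$: at most $(s_1-h)+1+(r-t)+s_2=2r-h-t\le2r-2$. $X_1X_3$: at most $s_1-h+t\le2r-2$. $X_2X_3$: at most $s_2+(r-t)+(t-1)=s_2+r-1\le2r-2$.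
* $X_1$ to the cycle: at most $s_1-h+\lfloor\frac M2\rfloor=s_1+r+\lfloor\frac{1-h-t}2\rfloor\le s_1+r-1\le2r-2$. $X_2$ to the cycle: at most $s_2+r+\lfloor\frac{h+1-t}2\rfloor\le s_2+r+\lfloor\frac{s_1}2\rfloor=2r-1-\lceil\frac{s_1}2\rceil\le2r-2$. $X_3$ to the cycle: at most $t-1+\lfloor\frac M2\rfloor=r+\lfloor\frac{t+h-1}2\rfloor$. This is at most $2r-2$ unless $t+h\ge2r-1$, i.e. $t=r$, $h=s_1=r-1$; but then $v=a$, $u=x_1$ and $\Theta(r,r,r)$ spans $G$, excluded by Lemma 4.
* Within the cycle: at most $\frac M2\le r+\frac{r-1}2\le2r-2$.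

So the new graph is good.

**(c) $f$ joins heights $h_1,h_2\ge1$ of the two legs.** If $f=x_1x_2$, then $\Theta(r,r,r)$ spans $G$: excluded. So $h_1+h_2\le r-2$; also $s_1,s_2\le r-2$. Use the cycle through $f$ and one arc between $p$ and $a$, of length $M=h_1+h_2+1+r\le2r-1$. Cut the other arc into legs of lengths $g,g'\le\frac r2$ at $p,a$, $g+g'=r-1$. Let $X_i$ be the part of leg $i$ above $f$.

* Tip to tip: at most $r-1+(h_1+h_2+1)\le2r-2$.
* $X_1$ to the tip at $p$: at most $s_1+g\le r-2+\frac r2\le2r-2$. $X_1$ to the tip at $a$: at most $(s_1-h_1)+1+h_2+g'\le(s_1+s_2)+g'\le r-1+\frac r2\le2r-2$. $X_2$ symmetrically.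
* $X_1$ to the cycle: at most $s_1-h_1+\frac M2=s_1+\frac{r+1+h_2-h_1}2\le s_1+\frac{r+s_2}2=r-\frac12+\frac{s_1}2\le\frac32r-\frac32\le2r-2$. $X_2$ symmetrically.
* Tip to cycle: at most $\frac r2+r-1\le2r-2$. $X_1X_2$: at most $(s_1-h_1)+1+(s_2-h_2)\le r-2$. Within the cycle: at most $r-1$.

Good.

**(d) $f$ joins heights $h'\le h-2$ of one leg (root included), say over $p$** (otherwise exchange the legs). A breadth-first tree from $p$ in leg 1 with its root and $f$ has height at most $s_1-1$: heights at least $h$ drop by at least 1, and heights below $h$ are at most $s_1-1$. Replace leg 1 by this tree. Within the tree: at most $2(s_1-1)\le2r-4$. Tree to leg 2: at most $(s_1-1)+r+s_2=2r-2$. Tree to cycle: at most $s_1-1+r\le2r-2$. Leg 2 to cycle: at most $s_2+r\le2r-3$, as $s_1\ge2$. Good.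

So (S) yields a good subgraph.

### 7.3 The exception (E1) with $m\le2r-2$

**Step 1: coordinates, and who kills whom.** Write $C=C_0=\mathbb Z_m$, $m=2\alpha+2\lambda$, with $z=0$, $z'=1$, $\ell_j=-j$, $\rho_j=1+j$. The legs are:

* leg 1 at $x_1=-\alpha$, length $p_1=r-1-\alpha$, top $e_1=e$;
* leg 2 at $x_2=\lambda$, length $p_2=r-\lambda$, top $e_2$ (the top of $Z_0$);
* leg 3 at $x_3=\alpha+\lambda$, length $p_3=r-\alpha-\lambda$, top $e_3=e'$.

Here $\alpha,\lambda\ge1$ and $\alpha+\lambda\le r-1$, so $p_1,p_3\ge1$ and $p_2\ge2$. Write $(i,s)$ for the vertex of leg $i$ at depth $s$, $(i,0)=x_i$. The antipodes of $x_1,x_2,x_3$ are $\lambda,-\alpha,0$. Since $m/2<r$, in $H$ a vertex $v$ of $C$ can be killed only by leg vertices of depth at least 1: by leg 1 only if $d_C(v,x_1)\ge\alpha+1$, i.e. $v\in K_1=[1,2\lambda-1]$; by leg 2 only if $d_C(v,x_2)\ge\lambda$, i.e. $v\in[-2\alpha,0]$; by leg 3 only if $v=0$, and then only by $e_3$. The two intervals partition $C$. Every vertex is killed in $G$, and $0=z$ is killed by $e'=e_3$. Hence: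

* (Ea) $d_G(1,e_1)\ge r$ and $d_G(2\lambda-1,e_1)\ge r$, because both vertices have $C$-distance $\alpha+1=r-p_1$ from $x_1$, so only the top can kill them;
* (Eb) $d_G(2\lambda,e_2)\ge r$, because $2\lambda\equiv-2\alpha\not\equiv0$ has $C$-distance $\lambda=r-p_2$ from $x_2$;
* (Ec) $d_G(-1,e_2)\ge r$ or $d_G(-1,(2,p_2-1))\ge r$, because $d_C(-1,x_2)=\lambda+1$;
* (Ed) $d_G(0,e_3)\ge r$;
* (Ee) each $v\in K_1$ (resp. $v\in[-2\alpha,-1]$) is killed in $G$ by a vertex of leg 1 (resp. leg 2) of depth at least 1.

**Step 2: edges of $G-H$ that meet a leg.** For a supposed edge we exhibit a walk through it; (Ea)–(Ed) say that its length is at least $r$.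

*Inside a leg, root included.* None: the paths $1\to x_1\to e_1$, $2\lambda\to x_2\to e_2$, $0\to x_3\to e_3$ have length exactly $r$ and would be shortened.

*Leg 1 to cycle*, $(1,s)y$ with $s\ge1$, $y\ne x_1$. If $y\in K_1$, every $(1,s')$, $s'\ge1$, is within $1+(p_1-1)<r$ of $y$, contradicting (Ee). Otherwise $y\in[-2\alpha,0]$ is at distance $D\ge1$ from $x_1$ on one side. Starting from $1$ or $2\lambda-1$ on that side, $(\alpha+1-D)+1+(p_1-s)\ge r=\alpha+1+p_1$, i.e. $D+s\le1$: none.

*Leg 3 to cycle*, $(3,s)y$ with $y$ at distance $D\ge1$ from $x_3$. (Ed): $(\alpha+\lambda-D)+1+(p_3-s)\ge\alpha+\lambda+p_3$, $D+s\le1$: none.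

*Leg 2 to cycle*, $(2,s)y$. If $y\in[-2\alpha,-1]$, every $(2,s')$, $s'\ge1$, is within $1+(p_2-1)\le r-1$ of $y$, contradicting (Ee). If $y=\lambda+D$, $1\le D\le\lambda-1$, then (Eb) gives $(\lambda-D)+1+(p_2-s)\ge\lambda+p_2$: no. Let $y=\lambda-D$, $1\le D\le\lambda$. Under the first option of (Ec), $(\lambda+1-D)+1+(p_2-s)\ge\lambda+p_2$, so $D+s\le2$. This is **type T2**: $(2,1)\sim\lambda-1$. Under the second option: for $s\le p_2-1$, $(\lambda+1-D)+1+(p_2-1-s)\ge\lambda+p_2$, so $D+s\le1$: no. For $s=p_2$, $(\lambda+1-D)+2\ge r$, so $D\le\lambda+3-r\le1$; hence $D=1$, $\lambda=r-2$, $\alpha=1$, $p_2=2$. This is **type T3′**: $e_2\sim\lambda-1$.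

*Leg 1 to leg 2*, $(1,s)(2,t)$, $s,t\ge1$. (Ea) at $1$: $(\lambda-1)+t+1+(p_1-s)\ge p_1+\alpha+1$, so $t-s\ge\alpha+1-\lambda$. (Eb), walking $-2\alpha\to-\alpha$: $\alpha+s+1+(p_2-t)\ge\lambda+p_2$, so $s-t\ge\lambda-\alpha-1$. Thus $s-t=\lambda-\alpha-1$. The first option of (Ec) gives $(\alpha-1)+s+1+(p_2-t)\ge\lambda+p_2$, $s-t\ge\lambda-\alpha$: no. The second: if $t\le p_2-1$, $(\alpha-1)+s+1+(p_2-1-t)\ge\lambda+p_2$, $s-t\ge\lambda-\alpha+1$: no. If $t=p_2$, $(\alpha-1)+s+1+1\ge r$, $s\ge p_1$. So only the edge $e_1e_2$ is possible.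

*Leg 1 to leg 3*, $(1,s)(3,t)$. (Ed): $\alpha+s+1+(p_3-t)\ge\alpha+\lambda+p_3$, so $s-t\ge\lambda-1$. (Ea) at $2\lambda-1$: $|\alpha-\lambda+1|+t+1+(p_1-s)\ge p_1+\alpha+1$, so $t-s\ge\lambda-1$ if $\alpha\ge\lambda$, and $t-s\ge2\alpha+1-\lambda$ if $\alpha<\lambda$. The second alternative contradicts $s-t\ge\lambda-1$, as the sum would be $0\ge2\alpha$. The first gives $\lambda=1$, $s=t$. This is **type R13**.

*Leg 2 to leg 3*, $(2,t)(3,t')$. (Ed): $\lambda+t+1+(p_3-t')\ge\alpha+\lambda+p_3$, so $t-t'\ge\alpha-1$. (Eb): $|\alpha-\lambda|+t'+1+(p_2-t)\ge\lambda+p_2$, so $t'-t\ge\alpha-1$ if $\alpha\le\lambda$, and $t'-t\ge2\lambda-1-\alpha$ if $\alpha>\lambda$. In the first case $\alpha=1$, $t=t'$. This is **type R23**. In the second, adding gives $\lambda=1$, so $\alpha\ge2$ and $t=t'+\alpha-1$. Then $x_3=\alpha+1\equiv-\alpha-1\in[-2\alpha,-1]$ is killed in $G$ by some $(2,s')$. As $d_C(x_3,x_2)=\alpha$, $s'\ge r-\alpha$; and the walk up leg 3 and across gives $t'+1+|t-s'|\ge r$. If $s'\ge t$, then $s'\ge r+\alpha-2>p_2=r-1$. If $s'<t$, then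 $2t'+\alpha\ge r+s'\ge2r-\alpha$, so $t'\ge r-\alpha>p_3$. Impossible.

**Step 3: chords of $C$.** Let $\varphi=p_1+d_C(-\alpha,\cdot)$ on $C$. We claim $|\varphi(y)-\varphi(y')|\le1$ for every chord $yy'$ of $C$ (so $d_C(y,y')\ge2$).

Suppose first that $y,y'\in[-2\alpha-1,1]$, i.e. both are within $\alpha+1$ of $x_1$, and say $d_C(x_1,y)\ge d_C(x_1,y')$. Walk from that one of $1,2\lambda-1$ that lies on the side of $y$ to $y$, $y'$, $x_1$, $e_1$: by (Ea), $(\alpha+1-d_C(x_1,y))+1+d_C(x_1,y')+p_1\ge\alpha+1+p_1$, which is the claim.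

Otherwise, say, $y\in[2,2\lambda-2]$. By (Ee) $y$ is killed by some $(1,s')$, so $d_H(y',e_1)\ge d_H(y',(1,s'))\ge r-1$. Hence $d_C(y',x_1)\ge\alpha$, i.e. $y'\in[0,2\lambda]$. If $y'=2\lambda$, (Eb) gives $1+d_C(y,\lambda)+p_2\ge\lambda+p_2$, so $d_C(y,\lambda)\ge\lambda-1$: impossible. If $y'=0$, (Ed) gives $1+d_C(y,x_3)+p_3\ge\alpha+\lambda+p_3$, i.e. $d_C(0,y)\le1$: impossible. So both ends are in $[1,2\lambda-1]$; rename so that $y<y'$, $y'-y\ge2$. (Ed), applied to the walk $0\to y\to y'\to x_3\to e_3$ and to the one with $y,y'$ exchanged, gives $|d_C(0,y)-d_C(0,y')|\le1$. So $y<\alpha+\lambda<y'$, and $y+y'\ge m-1=2\alpha+2\lambda-1$. (Eb), walking $2\lambda\to y'\to y\to\lambda\to e_2$: if $y\ge\lambda$ it gives $y'-y\le1$, no; so $y<\lambda<y'$ and $(2\lambda-y')+1+(\lambda-y)\ge\lambda$, i.e. $y+y'\le2\lambda+1$. Hence $\alpha=1$ and $y+y'=2\lambda+1$. As $\varphi=p_1+\alpha+\lambda-d_C(\lambda,\cdot)$, the values at $y,y'$ differ by $|2\lambda-y-y'|=1$. This proves the claim.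

**Step 4: some special edge must be present.** Extend $\varphi$ by $d_H(e_1,\cdot)$ to legs 1 and 2: $\varphi(1,s)=p_1-s$, $\varphi(2,t)=p_1+\alpha+\lambda+t$. Note $\varphi(x_3)=p_1+\lambda$. If there is no R23 edge, put $\varphi(3,t)=p_1+\lambda-t$; if there is one (so $\alpha=1$) and no R13 edge, put $\varphi(3,t)=p_1+\lambda+t$. On R13 edges ($\lambda=1$), respectively R23 edges ($\alpha=1$), $\varphi$ then differs by 1. So if $G-H$ had none of T2, T3′, $e_1e_2$ and not both R13 and R23, $\varphi$ would be 1-Lipschitz on $G$ and $d_G(e_1,e_2)\ge\varphi(e_2)-\varphi(e_1)=p_1+\alpha+\lambda+p_2=2r-1$, contradicting Lemma 1. So one of the following four cases holds.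

*Both R13 and R23.* Then $\alpha=\lambda=1$, $m=4$, $p_1=p_3=r-2$, $p_2=r-1$, with edges $(1,s)(3,s)$ and $(2,t)(3,t)$ for some $1\le s,t\le r-2$; and $x_3$ is adjacent to $x_1$ and $x_2$. Take $v=(3,1)$. Its distance to $(1,i)$ is at most $\min(i+2,2s-i)\le s+1\le r-1$ for $i\le s$, and at most $i\le r-2$ for $i\ge s$. To $(2,i)$ it is at most $\min(i+2,2t-i)\le t+1\le r-1$ for $i\le t$, and at most $i\le r-1$ for $i\ge t$. To leg 3 and $x_3$ it is at most $\max(r-3,1)$, and to the vertex $0$ at most $3\le r-1$. So $\mathrm{ecc}(v)\le r-1$: a contradiction.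

*T2.* The graph $H+(2,1)(\lambda-1)-\{\lambda-1,\lambda\}$ (the edge between $\lambda-1$ and $\lambda$ is removed) has cycle length $m+1\le2r-1$ and legs of lengths $p_1$ at $-\alpha$, $p_2-1$ at $(2,1)$, $p_3$ at $x_3$. Tops: $e_1e_2$: $p_1+(\alpha+\lambda)+p_2-1=2r-2$; $e_2e_3$: at most $p_2-1+(\alpha+1)+p_3=2r-2\lambda$; $e_1e_3$: at most $p_1+\lambda+p_3=2r-1-2\alpha$. To the cycle (at most $\alpha+\lambda$ from the root): $e_1$ at most $r-1+\lambda$, $e_2$ at most $r-1+\alpha$, $e_3$ at most $r$. All are at most $2r-2$. Good.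

*T3′.* Replace the edge $(2,1)e_2$ by $e_2(\lambda-1)$. Then $m=2r-2$, with a leg of length $r-2$ at $-1$ (antipodal to $\lambda$) and legs of length 1 at $\lambda$, $\lambda-1$ and $x_3=\lambda+1$. From $e_1$: to $(2,1)$ it is $2r-2$; to $e_2$, $e_3$ and the cycle at most $2r-3$. Other pairs: at most $r+1\le2r-2$. Good.

*$e_1e_2$.* The cycle formed by legs 1, 2, the edge $e_1e_2$ and the arc $x_1x_3x_2$ of length $\lambda+\alpha$ has length $p_1+1+p_2+\alpha+\lambda=2r$. Cut the other arc (through $0$, also of length $\alpha+\lambda$) into legs $g,g'$ at $x_1,x_2$, $g+g'=\alpha+\lambda-1\le r-2$. Tip to tip: at most $2(\alpha+\lambda)-1\le2r-3$. Tip to cycle: at most $r-2+r$. Tip to $e_3$: at most $g+\lambda+p_3=g+r-\alpha$, respectively $g'+\alpha+p_3=g'+r-\lambda$, both at most $2r-3$. $e_3$ to cycle: at most $p_3+r=2r-\alpha-\lambda\le2r-2$. Cycle: at most $r$. Good.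

This proves Proposition 8. $\square$

**Consequence.** By Proposition 8 and Lemma 7, $G$ has a good subgraph with cycle length at most $2r-1$. By Lemma 2, $n=3r-1$. With Section 2, the minimum number of vertices is $3r-1$ for every $r\ge4$, which is (a). From here on fix such a good $H$, with cycle $C$ of length $m\le 2r-1$, $q=2r-1-m$, and the legs of Lemma 2.

## 8. The arcs killed by the legs

Leg $i$ has root $x_i=(i,0)$ and vertices $(i,1),\dots,(i,p_i)=e_i$. The set $K_i=\{v\in C:d_C(v,x_i)\ge r-p_i\}$ is a proper arc with $\kappa_i=2p_i-q\ge1$ vertices. Its ends are the vertices at distance $r-p_i$ from $x_i$ in the two directions; they coincide if $\kappa_i=1$.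

**Step 1: making a partition.** In case (II) exactly one vertex $z_0$ of $C$ is doubly covered, by exactly two of the $K_i$. These two sets have at least 2 vertices: if $q=0$ all $\kappa_i$ are even; if $k=3$ and one of the two were $\{z_0\}$, the other two sets would cover $C$, contrary to (†). As they are arcs meeting only in $z_0$, $z_0$ is an end of both, and they lie on opposite sides of it. So $z_0$ has distance exactly $r-p_i$ from the two roots, and the only $H$-killers of $z_0$ are the two tops. Let $h$ be such that $d_G(z_0,e_h)\ge r$, and call the other leg $j$ *special*. Put $K_j'=K_j\setminus\{z_0\}\ne\emptyset$ and $K_i'=K_i$ for $i\ne j$. In case (I) put $K_i'=K_i$ for all $i$; there is no special leg. Let $\kappa_i'=|K_i'|$. Thus $C$ is partitioned into $k\ge3$ nonempty arcs $K_i'$, any two of which are adjacent at at most one place. In (II), $\kappa_h\ge2$.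

In (II) orient $C$ so that in the $+$ direction $K_j'$ is followed by $z_0$, hence by $K_h'=K_h$, which starts with $z_0,z_0+1$. Let $K_g'$ be the arc preceding $K_j'$; $g\ne h$. Let $b_f$ be the first and $b$ the last vertex of $K_j'$; so $b+1=z_0$. Then
$$b_f=x_j+(r-p_j),\qquad z_0=x_j-(r-p_j),\qquad b=x_j-(r-p_j+1),$$
and $C\setminus K_j'$ is the disjoint union of $\{x_j\}$, the *far side* $\{x_j+1,\dots,b_f-1\}$ and the *near side* $\{z_0,\dots,x_j-1\}$. For $i\ne j$, $C\setminus K_i'=\{x_i\pm D:0\le D\le r-p_i-1\}$ is the disjoint union of $\{x_i\}$ and two sides.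

Example, for $L_r$ with the good subgraph of Section 3: number the cycle $a_1,x_0,x_1,y_1,y_0$ by $0,\dots,4$. The roots are $0,2,3$, all $p_i=r-2$, and the arcs are $\{2,3\}$, $\{4,0\}$, $\{0,1\}$ respectively. So $z_0=0$. We may take $h$ to be the leg at $3$, since $d(a_1,y_{r-1})=r$, and then $j$ is the leg at $2$, $g$ the leg at $0$, $K_j'=\{4\}$, $b=b_f=4$. The near side of $x_j=2$ is $\{0,1\}$ and the far side is $\{3\}$.

**Step 2: $p_i\le r-2$.** If $p_i=r-1$, then $\kappa_i=2r-2-q=m-1$, so the other $k-1\ge2$ sets have total size at most $2$ (size $1$ in case (I), $2$ in case (II)). So $k=3$, we are in (II), and both have size 1. But at least one of them contains $z_0$ and so has size at least 2: a contradiction.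

**Step 3: three facts from killing.**

(A) For $i\ne j$ and each end $\beta=x_i\pm(r-p_i)$ of $K_i$: $d_G(\beta,e_i)\ge r$. Indeed, if $\beta$ is not $z_0$, it lies in no other $K_l$, so only leg $i$, and there only the top, can kill it. If $\beta=z_0$, then $i=h$ and this holds by choice.

(B) $d_G(b_f,e_j)\ge r$, for the same reason, as $b_f\ne z_0$. For $b$ at least one of the following holds:

* (S1) $d_G(b,e_j)\ge r$;
* (S2) $\kappa_j'\ge2$, $p_j\ge2$ and $d_G(b,(j,p_j-1))\ge r$.

If $\kappa_j'=1$, then $b=b_f$ and (S1) holds. If $\kappa_j'\ge2$, then $d_C(b,x_j)=r-p_j+1$, and only leg $j$ can kill $b$, and only at depths at least $\max(1,p_j-1)$. We say *S1* if (S1) holds, and *S2* if (S1) fails; so in case S2 everything in (S2) holds.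

(C) Each $v\in K_i'$ is killed in $G$ by some $(i,s)$, $s\ge1$. Hence a $G$-neighbor $u\in C$ of $v$ has $d_H(u,e_i)\ge d_H(u,(i,s))\ge r-1$, i.e. $d_C(u,x_i)\ge r-1-p_i$: so $u$ lies in $K_i$ or is $C$-adjacent to an end of $K_i$.

**Step 4: distances of roots.** On the circle $\mathbb R/m\mathbb Z$, $x_i$ is antipodal (at distance $m/2$) to the midpoint of $K_i$. The midpoint of $K_j$ is that of $K_j'$ shifted by $+\frac12$. So the roots have the same cyclic order as the arcs. The $+$ gaps between consecutive roots are $\frac{\kappa_i+\kappa_l}2$ (both nonspecial), $\frac{\kappa_g+\kappa_j'+1}2$ from $x_g$ to $x_j$, and $\frac{\kappa_j'+\kappa_h-1}2$ from $x_j$ to $x_h$. Parities: $\kappa_i\equiv q$ for $i\ne j$, and $\kappa_j'\equiv q+1$.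

In (II): $\kappa_g+\kappa_j'$ is odd, hence at least 3, so the gap from $x_g$ to $x_j$ is at least 2, with equality iff $\kappa_g+\kappa_j'=3$. Also $\kappa_j'+\kappa_h$ is odd and $\kappa_h\ge2$, so the gap from $x_j$ to $x_h$ is at least 1, with equality iff $\kappa_j'=1$, $\kappa_h=2$. Nonspecial gaps are at least 2: if $q=0$ the sizes are even; if $k=3$ the only nonspecial gap is from $x_h$ to $x_g$, where $\kappa_h\equiv\kappa_g$ and $\kappa_h\ge2$ give $\kappa_h+\kappa_g\ge4$. In (I): a gap is 1 iff both $\kappa=1$, i.e. both legs have length 1.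

Two roots at $C$-distance 1 are consecutive with gap 1. So we have:

(D) In (II) the only pair of roots that can be at distance 1 is $x_j,x_h$, with $x_h=x_j+1$, and then $\kappa_j'=1$, $\kappa_h=2$ (so S1). This $x_h$ is on the far side of $x_j$, because $r-p_j\ge2$. A root $x_j-D$ on the near side has $D\ge2$, with $D=2$ only for $x_g$.

## 9. All edges of $G$ outside $H$

### 9.1 Chords of the cycle

Let $uv$ be an edge of $G$ with $u,v\in C$ and $d_C(u,v)\ge2$, $u\in K_i'$, $v\in K_l'$.

**Ends in different arcs, $i\ne l$.** By (C), $v$ is in $K_i$ or adjacent to an end of $K_i$; likewise $u$ with respect to $K_l$. If $i,l\ne j$, then $v\notin K_i$ and $u\notin K_l$, so $u,v$ are the ends of $K_i',K_l'$ facing each other at their unique place of adjacency, hence $C$-adjacent: no. So we are in (II) and may let $i=j$; then $v\in\{z_0,z_0+1,b_f-1\}$.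

If $l\ne h$, then $v=b_f-1$, so $l=g$; and $u\in K_j'$, being adjacent to an end of $K_g$, is $b_f$, which is $C$-adjacent to $v$: no. If $l=h$, then $u\in K_j'$ is adjacent to an end of $K_h$, so $u=b$. As $b_f-1\in K_g'$ and $z_0$ is $C$-adjacent to $b$, $v=z_0+1$. In S2 this gives $d_G(b,(j,p_j-1))\le1+(r-p_j-1)+(p_j-1)=r-1$: no. So S1 holds. Let $i'\ne j,h$. Then $b,z_0,z_0+1\notin K_{i'}$. If $x_{i'}\ne z_0$, the $C$-path from one end of $K_{i'}$ to $x_{i'}$ contains $b,z_0,z_0+1$, and the chord shortens a path of length $r$ as in (A): no. So $x_{i'}=z_0$ for every $i'\ne j,h$; hence $k=3$ and $x_g=z_0$. This is an edge of **type T1**: $\{x_g-1,x_g+1\}$.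

**Ends in the same arc, $i=l$.** For $l'\ne i$, $K_{l'}'$ is disjoint from the subarc $A$ of $K_i'$ between $u$ and $v$, which has length at least 2. Let $l'\ne i,j$. Then $A$ lies in the interval $C\setminus K_{l'}$ centered at $x_{l'}$. By (A), $u,v$ are not both on one closed side, since a path of length $r$ would be shortened. So $x_{l'}$ is strictly between $u$ and $v$ on $A$. Walking from the end of $K_{l'}$ on the side of $u$ to $u,v,x_{l'},e_{l'}$, and the same with $u,v$ exchanged, (A) says that the distances of $u$ and $v$ from $x_{l'}$ along $A$ differ by at most 1. In coordinates along $A$, $|2x_{l'}-u-v|\le1$. Two such roots are at distance 1; three are impossible. In (I) there are three such $l'$: no chord. In (II) nonspecial roots are pairwise at distance at least 2, so there is at most one $l'\ne i,j$; their number is $k-1\ge2$ if $i=j$ and $k-2$ otherwise. So $k=3$, $i\ne j$, and there is one such $l'$.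

Use the integer coordinate along the path $C\setminus K_j'=(z_0,\dots,x_j,\dots,b_f-1)$ in the $+$ direction, extended by $b=z_0-1$ and by $b_f$ at its two ends (when $b=b_f$, this vertex receives two coordinates, one for each end). Let $u<v$.

* $u\ge x_j$: (B) at $b_f$ gives $(b_f-v)+1+(u-x_j)\ge b_f-x_j$, so $v-u\le1$: no.
* $v\le x_j$: the path $b\to x_j\to e_j$ has length $r+1$. In S1, $v-u-1\le1$, so $v-u=2$ and $x_{l'}=u+1$. This is again **type T1**: $\{x_{l'}-1,x_{l'}+1\}$, with $x_{l'}$ on the near side of $x_j$. In S2, the path $b\to x_j\to(j,p_j-1)$ of length $r$ is shortened: no.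
* $u<x_j<v$: (B) at $b_f$ gives $(b_f-v)+1+(x_j-u)\ge b_f-x_j$, so $u+v\le2x_j+1$. At $b$: in S1, $(u-b)+1+(v-x_j)+p_j\ge r=(x_j-b-1)+p_j$, so $u+v\ge2x_j-2$; in S2, with target $(j,p_j-1)$, $u+v\ge2x_j-1$. With $|2x_{l'}-u-v|\le1$ and $x_{l'}\ne x_j$ we get $x_{l'}=x_j\pm1$. By (D), $x_{l'}=x_h=x_j+1$, $\kappa_j'=1$, $\kappa_h=2$, so $i=g$, and $u+v=2x_j+1$. This is a **ladder chord** $\{x_j-\sigma,x_h+\sigma\}\subseteq K_g'$, $\sigma\ge1$.

In all cases a T1 edge is $\{x_{l'}-1,x_{l'}+1\}$ with $l'\in\{g,h\}$, $x_{l'}\in\{z_0,\dots,x_j-1\}$ on the near side, $k=3$, and S1.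

### 9.2 Leg to cycle

Let $(i,s)y$ be an edge with $s\ge1$, $y\in C$, $y\ne x_i$. If $y\in K_i'$, every $(i,s')$, $s'\ge1$, is within $1+(p_i-1)\le r-2$ of $y$, contradicting (C). So $y$ is on a side of $x_i$, at distance $D\ge1$ from $x_i$ along it. For $i\ne j$, or $i=j$ and the far side, (A) respectively (B) at $b_f$ gives $(r-p_i-D)+1+(p_i-s)\ge r$, $D+s\le1$: no. On the near side of $j$ we start at $b$. S1 gives $(r-p_j+1-D)+1+(p_j-s)\ge r$, $D+s\le2$: **type T2**, $(j,1)\sim x_j-1$. In S2: for $s\le p_j-1$, $(r-p_j+1-D)+1+(p_j-1-s)\ge r$, $D+s\le1$: no. For $s=p_j$, $(r-p_j+1-D)+1+1\ge r$, $D+p_j\le3$: **type T3**, $p_j=2$ and $e_j\sim x_j-1$.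

### 9.3 Within a leg

No edge of $G-H$ lies within a leg (root included): it would shorten a path of length exactly $r$ from an end as in (A), or from $b_f$ as in (B), through $x_i$ to $e_i$.

### 9.4 Two inequalities for edges between legs

Let $(i,s)(l,t)$ be an edge, $i\ne l$, $s,t\ge1$, and $d=d_C(x_i,x_l)\ge1$. Each inequality below comes in two versions, for the ordered pairs $(i,l)$ and $(l,i)$; the second arises by exchanging $(i,s)$ and $(l,t)$.

*If $x_l\in K_i'$*, then
$$t-s\ge2r-1-2p_i-d.\tag{3}$$
To see this, note that a $C$-geodesic from $x_i$ to $x_l$ passes an end $\beta$ of $K_i'$. Walk $\beta\to x_l\to(l,t)\to(i,s)\to$ target. If $\beta$ is at distance $r-p_i$ from $x_i$ on the geodesic ((A), or $b_f$), then $(d-(r-p_i))+t+1+(p_i-s)\ge r$, which is (3). Otherwise $i=j$ and $\beta=b$, at distance $r-p_j+1$ from $x_j$ on the geodesic. In S1, $(d-(r-p_j+1))+t+1+(p_j-s)\ge r$ gives $t-s\ge2r-2p_j-d$. In S2 with $s\le p_j-1$, $(d-(r-p_j+1))+t+1+(p_j-1-s)\ge r$ gives $t-s\ge2r+1-2p_j-d$. In S2 with $s=p_j$, $(d-(r-p_j+1))+t+1+1\ge r$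 gives $t\ge2r-1-p_j-d$, which is (3).

*If $x_i\notin K_l'$*, let $D_2\ge d$ be the distance of $x_i$ from $x_l$ along its side. Then
$$s-t\ge D_2-c_l,\tag{4}$$
where $c_l=1$ if $l\ne j$ or $x_i$ is on the far side of $x_j=x_l$; and, for the near side of $l=j$, $c_l=2$ in S1, while in S2 $c_l=1$ if $t\le p_j-1$ and $c_l=3$ if $t=p_j$. To see this, walk from the vertex of (A) or (B) on that side to $x_i$, $(i,s)$, $(l,t)$, target. In the first case $(r-p_l-D_2)+s+1+(p_l-t)\ge r$. On the near side: in S1, $(r-p_j+1-D_2)+s+1+(p_j-t)\ge r$; in S2 with $t\le p_j-1$, $(r-p_j+1-D_2)+s+1+(p_j-1-t)\ge r$; in S2 with $t=p_j$, $(r-p_j+1-D_2)+s+1+1\ge r$.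

### 9.5 Edges between legs

**($\alpha$) $x_l\in K_i'$ and $x_i\in K_l'$.** Adding (3) and its mirror $s-t\ge2r-1-2p_l-d$ gives $d+p_i+p_l\ge2r-1$, contradicting goodness.

**($\beta$) $x_l\in K_i'$ and $x_i\notin K_l'$** (or the same with $i,l$ exchanged). Adding (3) and (4) with $D_2\ge d$ gives $2p_i\ge2r-1-c_l$. Since $p_i\le r-2$, we get $c_l=3$, $p_i=r-2$, and equality throughout. So $l=j$, S2, $t=p_j$, $s=d+p_j-3$. Goodness $p_i+p_j+d\le2r-2$ gives $s\le r-3$. But $b_f\notin K_i$ and $\kappa_i=2r-4-q=m-3$, so $b_f\in C\setminus K_i=\{x_i-1,x_i,x_i+1\}$. Then $d_G(b_f,e_j)\le1+s+1\le r-1$, contradicting (B). Impossible.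

**($\gamma$) $x_l\notin K_i'$ and $x_i\notin K_l'$.** By (4) and its mirror, $t-s\ge D_1-c_i$ and $s-t\ge D_2-c_l$ with $D_1,D_2\ge d$, so $D_1+D_2\le c_i+c_l$. At most one of $i,l$ is $j$, so $c_i+c_l\le4$.

* $c_i+c_l=2$: then $D_1=D_2=1=d$ and $s=t$. In (I), by Step 4 of Section 8 both legs have length 1: **type R**, $e_ie_l$ with $x_i,x_l$ adjacent. In (II), by (D), $\kappa_j'=1$, $\kappa_h=2$, $x_h=x_j+1$: **type R1**, $(j,s)(h,s)$.
* $c_i+c_l=3$: this is S1, one leg is $j$, and the other root is on the near side of $x_j$. Then $d=1$, so the other root is $x_h=x_j+1$, which is on the far side: impossible.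
* $c_i+c_l=4$: this is S2, one leg is $j$ with vertex $e_j$, and the other root is on the near side; let the other vertex have depth $t'$. As $\kappa_j'\ge2$, (D) gives $d\ge2$, so $D_1=D_2=2$. By (D) the other root is $x_j-2=x_g$, and by Step 4 of Section 8 $\kappa_g+\kappa_j'=3$, so $\kappa_j'=2$, $\kappa_g=1$, $q$ is odd, hence $k=3$. From $2p_g-q=1$ and $2p_j-q=3$ we get $p_g=p_j-1$. The two inequalities are $p_j-t'\ge2-1$ and $t'-p_j\ge2-3$, so $t'=p_j-1=p_g$: **type B**, $e_je_g$ with $x_g=x_j-2$.

### 9.6 The list, and which types exclude each other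

All edges of $G-H$ are among:

* in (I): R edges;
* in (II) with S1: T1 (only if $k=3$; $l'\in\{g,h\}$, $x_{l'}$ on the near side); T2; and if $\kappa_j'=1$, $\kappa_h=2$: R1 edges and (if $k=3$) ladder chords;
* in (II) with S2: T3, B (R1 and ladder chords need $\kappa_j'=1$, hence S1).

In the example in $L_r$, the edge $x_0y_0$ joins $1$ and $4$, the neighbors of $x_g=0$: type T1. The edges $x_iy_i$, $i\ge2$, are $(j,i-1)(h,i-1)$: type R1.

**In S1 at most one edge of types T1, T2 is present.** Each skips one vertex ($x_{l'}$, respectively $x_j$) of the path $b,z_0,\dots,x_j,(j,1),\dots,e_j$ of length $r+1$. For $k=3$ the nonspecial roots $x_g,x_h$ are at distance at least 2, and near-side roots are at distance at least 2 from $x_j$. So two such edges could be used together, giving $d_G(b,e_j)\le r-1$, contrary to S1.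

**The case $\kappa_j'=1$, $\kappa_h=2$.** Put $z_0=0$; then $K_j'=\{-1\}$, $K_h=\{0,1\}$. As $\kappa_h$ is even, $q$ is even, so $m$ is odd. All $\kappa_i$, $i\ne j$, are even, so $m\ge1+2+2=5$. The midpoints of $K_j$ and $K_h$ are $-\frac12$ and $\frac12$, so $x_j=\frac{m-1}2$ and $x_h=\frac{m+1}2$. From the ends $1$ and $-1$, $x_h-1=r-p_h$ and $(m-1)-x_j=r-p_j$.

* *T2 excludes R1:* the walk $1\to x_j-1\to(j,1)\to(j,s)\to(h,s)\to e_h$ has length $(x_j-2)+1+(s-1)+1+(p_h-s)=x_j-1+p_h=x_h-2+p_h=r-1$, contradicting (A).
* *T2 excludes ladder chords:* the walk $-1\equiv m-1\to x_h+\sigma\to x_j-\sigma\to x_j-1\to(j,1)\to e_j$ has length $(m-1-x_h-\sigma)+1+(\sigma-1)+1+(p_j-1)=m-2-x_j+p_j=r-1$, contradicting (B), as here $b_f=-1$.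
* If $k=3$: $K_g=[2,m-2]$ and $x_g=0$. As $x_h$ is not on the near side, a T1 edge can only be $\{-1,1\}$. Ladder chords lie in $[2,m-2]$.

## 10. Degrees and planarity

**Maximum degree 3.** In $H$ roots have degree 3 and other vertices at most 2. We first show that extra edges never end at roots. The ends of R, R1, B and the leg ends of T2, T3 have depth at least 1. The ends of a T1 edge are at distance 1 from $x_{l'}$; by (D) the only possible pair of roots at distance 1 is $x_j,x_h$ with $x_h=x_j+1$ on the far side, while $x_{l'}$, $l'\ne j$, is on the near side. The vertex $x_j-1$ is not a root, by (D). Ladder chords lie in $[2,m-2]$ and avoid $x_j,x_h$ (as $\sigma\ge1$) and $x_g=0$, and $k=3$.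

In (I), extra edges meet only leaves, which have $H$-degree 1, and each leaf has at most two R edges, since its root has two $C$-neighbors. In S1, every vertex has at most one extra edge. If T2 is present, it is the only extra edge, since it excludes T1, R1 and ladder chords. Otherwise the R1 edges form a matching on leg vertices, the ladder chords are pairwise disjoint chords in $[2,m-2]$, and at most one T1 edge is present, which in the presence of ladder chords is $\{-1,1\}$, disjoint from them. In S2, $e_j$ has $H$-degree 1 and at most two extra edges (T3, B); $x_j-1$ and $e_g$ have at most one, and no other vertex has any. So the maximum degree is at most 3, and it equals 3 because of the roots.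

**Planarity.** Draw $C$ as a regular $m$-gon with the legs as disjoint radial segments outside. For cyclically consecutive roots the outside contains a sector between their legs. An R edge $e_ie_l$ is drawn in the sector over the $C$-edge $x_ix_l$; different R edges lie in different sectors. R1 edges are parallel rungs in the sector over the $C$-edge $x_jx_h$. An edge T2 or T3 is drawn in the sector between $x_g$ and $x_j$, beside leg $j$, over the edge $\{x_j-1,x_j\}$. B joins $e_j$ and $e_g$ in the same sector; together with legs $j,g$ and the arc $x_g,x_j-1,x_j$ it bounds a disc, in which T3, if also present, joins the boundary vertices $e_j$ and $x_j-1$. So there are no crossings outside. Inside $C$ we draw only T1 and ladder chords: either a single T1 chord, or ladder chords $\{x_j-\sigma,x_h+\sigma\}$ together possibly with $\{-1,1\}$. In the second case all coordinate sums are $\equiv x_j+x_h=m\equiv0$, so the chords of the regular polygon are parallel and do not cross. So $G$ is planar.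

**Minimum degree 1.** Leg vertices met by extra edges belong to legs among $\{j,h\}$ in S1 and $\{j,g\}$ in S2. As $k\ge3$, the top of some leg has no extra edge. In (I) only legs of length 1 are met, and $\sum p_i=n-m=(3r-1)-(2r-2)=r+1\ge5$ over four legs, so some leg has length at least 2 and its top has no extra edge. So $G$ has a vertex of degree 1, and by connectivity the minimum degree is 1.

**End of the proofs.** Let $r\ge4$. A non-selfcentric radially-maximal graph of radius $r$ with at most $3r-1$ vertices has exactly $3r-1$ vertices (consequence at the end of Section 7), and $L_r$ attains this (Section 2). Each one on $3r-1$ vertices is planar with maximum degree 3 and minimum degree 1. This is Theorem 1. In Theorem 2 the subgraph $H$ is the fixed good subgraph: $m\le2r-1$ and $\mathrm{diam}\,H\le2r-2$ by choice; $k\ge3$ and $(k-3)(2r-1-m)\le1$ by Lemma 2; $1\le p_i\le r-2$ by Lemma 2 and Step 2 of Section 8; and the extra edges are those of Section 9.6. With the known case $r=3$, Conjecture A holds for all $r\ge3$. $\blacksquare$
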